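# Horofunctions and the faces of the dual ball

## 1. The $\ell^1$ plane and the square

Put the norm $\|(a,c)\|=|a|+|c|$ on $\mathbb R^2$. Place an observer at $p=(q,q')$, let the observer measure distances, and subtract the distance to the origin so that the result vanishes at $0$:
$$\iota(p)(a,c)=\|(a,c)-p\|-\|p\|=\alpha_q(a)+\alpha_{q'}(c),\qquad \alpha_q(a)=|a-q|-|q| .$$
What happens when the observer goes to infinity? If $q\ge R$, then $\alpha_q(a)=-a$ for all $|a|\le R$. So $\alpha_q\to\alpha_{+\infty}$, $\alpha_{+\infty}(a)=-a$, uniformly on compact sets as $q\to+\infty$, and similarly $\alpha_q\to\alpha_{-\infty}$, $\alpha_{-\infty}(a)=a$, as $q\to-\infty$. For finite values $|\alpha_q-\alpha_{r}|\le2|q-r|$. Hence $(q,q')\mapsto\alpha_q(a)+\alpha_{q'}(c)$ is a continuous map from the compact square $[-\infty,\infty]^2$ into the continuous functions. It is injective: setting $c=0$ isolates $\alpha_q$, and $\alpha_q$ has its kink at $q$, or is $\mp a$ when $q=\pm\infty$. So it is a homeomorphism onto its image, and the image is the closure of the set of functions $\iota(p)$.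

The new functions, those with $q$ or $q'$ infinite, are
$$\pm a\pm c\ \ (\text{four}),\qquad \pm a+\alpha_{q'}(c)\ \ (q'\in\mathbb R),\qquad \alpha_q(a)\pm c\ \ (q\in\mathbb R).$$
Call two of them equivalent if their difference is bounded. The classes are four single functions and four lines. For instance, $\{\alpha_q(a)+c:q\in\mathbb R\}$ is one class, since $\bigl|\alpha_q(a)-|a|\bigr|\le2|q|$.

The dual unit ball is the square $K=[-1,1]^2$, which has four vertices and four edges. The match is not only numerical. With $\psi(q)=q/(1+|q|)$, $\psi(\pm\infty)=\pm1$, the map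
$$\alpha_q(a)+\alpha_{q'}(c)\ \longmapsto\ (-\psi(q),-\psi(q'))$$
is a homeomorphism onto $K$. It sends $\{\iota(p)\}$ onto the interior, each of the four single classes to a vertex (the linear function $-a+c$ goes to $(-1,1)$), and each line to an open edge. The class of $c+|a|$ goes to the open top edge.

Try the Euclidean plane. If $|p_m|\to\infty$ and $p_m/|p_m|\to u$, then
$$|x-p_m|-|p_m|=\frac{|x|^2-2\langle x,p_m\rangle}{|x-p_m|+|p_m|}\to-\langle x,u\rangle$$
uniformly on compact sets. The new functions are the linear functionals $-\langle\cdot,u\rangle$ with $|u|=1$. Each is alone in its class, because two different linear functionals are at unbounded distance. The dual ball is the disc, each boundary point is a face by itself, and $\iota(p)\mapsto-p/(1+|p|)$, $-\langle\cdot,u\rangle\mapsto-u$ is again a homeomorphism that respects everything.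

Now let $X$ be any finite dimensional real normed space. It is a proper geodesic metric space. Give the space $C(X)$ of continuous real functions the topology of uniform convergence on compact sets, and let
$$\iota:X\to C(X),\qquad \iota(x)=\|\cdot-x\|-\|x\| .$$
We use the standard fact that, $X$ being proper and geodesic, $\iota$ is a topological embedding and the closure $\overline X^h$ of $\iota(X)$ is compact.

**Definition.** $\overline X^h$ is the *horofunction compactification* of $X$. Its *horoboundary* is $\partial\overline X^h=\overline X^h\setminus\iota(X)$, whose elements are *horofunctions*. Two horofunctions $f,g$ lie in the same *class* if $\sup_X|f-g|<\infty$. Following Kapovich and Leeb, the partition into classes is called the stratification of the boundary.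

**Definition.** Let $K\subset X^*$ be the closed dual unit ball. In these notes a *face homeomorphism* is a homeomorphism $\Phi:\overline X^h\to K$ that maps the horofunctions onto $\partial K$ and maps each class bijectively onto the relative interior of a face of $K$.

We have just found two by hand. For polyhedral norms a face homeomorphism always exists (Schilling and Ji). The question, taken from *Geometry and Topology of Horofunction Compactifications* (https://kar.kent.ac.uk/111237/1/12Power2025PhDFinal.pdf), is whether every finite dimensional normed space has one. We shall see that the answer is **no**. It fails in every dimension $n\ge3$, with an explicit norm (Theorem 1). For suitable norms $\overline X^h$ is not a ball at all (Theorem 2). There is an exact criterion for the natural correspondence between classes and faces (Theorem 3), and it shows that the statement is true in dimension at most $2$.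

## 2. Faces, conjugates, limits

**Duality.** For compact convex $E\ne\emptyset$ in $X^*$ put $h_E(x)=\max_{y\in E}\langle y,x\rangle$. Then $\|x\|=h_K(x)$. Conversely, every symmetric compact convex $K\subset\mathbb R^n$ with $0$ in its interior is the dual unit ball of the norm $h_K$. So we may design $K$ and let the norm follow. $I_E$ is the function $0$ on $E$ and $+\infty$ off $E$, and $|\cdot|$ is a Euclidean norm.

**Conjugates.** $g^*(x)=\sup_y[\langle y,x\rangle-g(y)]$. If $g$ is proper, convex and lower semicontinuous, then $g^{**}=g$. In particular, for $p\in X$ and $c\in\mathbb R$,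
$$\bigl(I_E+\langle\cdot,p\rangle+c\bigr)^*=h_E(\cdot-p)-c, \tag{2.1}$$
and the function on the right determines the function in the bracket, hence determines $E$ and the values of $\langle\cdot,p\rangle+c$ on $E$.

**Faces.** A *face* of $K$ is a nonempty convex $E\subset K$ such that whenever a point of $E$ lies in an open segment with endpoints in $K$, both endpoints lie in $E$. So $K$ is a face; the others are *proper*. We use:

* (F1) Faces are closed, and $K$ is the disjoint union of the relative interiors of its faces (Rockafellar, *Convex Analysis*, §18). We write $F(y)$ for the face with $y\in\operatorname{relint}F(y)$.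
* (F2) If $C\subset K$ is convex and a face $E$ meets $\operatorname{relint}C$, then $C\subset E$. Indeed, let $y\in E\cap\operatorname{relint}C$ and $u\in C$, $u\ne y$. Then $y$ lies in an open segment from $u$ to another point of $C$, so $u\in E$. Consequently $y\in E$ implies $F(y)\subset E$. Also, if $E\subsetneq F$ are faces, then $E\cap\operatorname{relint}F=\emptyset$ and $\dim E<\dim F$.
* (F3) If $E\subsetneq F$ are faces, then by proper separation there is $v\in X$, non-constant on $F$, with $E\subset F':=\{y\in F:\langle y,v\rangle=\mu\}$, $\mu=\min_F\langle\cdot,v\rangle$. Here $F'$ is a face of $F$, hence of $K$, and $\dim F'<\dim F$.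
* (F4) An affine function on $F$ that attains its maximum or minimum over $F$ at a point of $\operatorname{relint}F$ is constant on $F$.

*Example.* Let $K$ be the stadium, the convex hull of the unit discs centered at $(\pm1,0)$. The point $(1,1)$ is an extreme point, so $\{(1,1)\}$ is a face. But the only supporting line there is $\{y=1\}$, which cuts out the whole edge $[-1,1]\times\{1\}$. To reach $\{(1,1)\}$ by (F3) we need two cuts: $K$, then the edge, then its endpoint.

**Limits.** Elements of $\overline X^h$ are convex, $1$-Lipschitz and vanish at $0$, and pointwise convergence of $1$-Lipschitz functions is automatically locally uniform. Moreover: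

* (2.2) $f$ is a horofunction iff $f=\lim\iota(p_m)$ for a sequence with $\|p_m\|\to\infty$.
* (2.3) $\partial\overline X^h$ is closed.

For (2.2): $C(X)$ is metrizable, so every $f\in\overline X^h$ is a limit of some $\iota(p_m)$. If a subsequence of $(p_m)$ is bounded, a further one converges to some $p$ and $f=\iota(p)$. Conversely, if $\iota(p_m)\to\iota(p)$, then $p_m\to p$ because $\iota$ is an embedding. For (2.3): $\iota(X)$ is a locally compact dense subspace of a compact Hausdorff space, hence open in it.

## 3. Translated support functions of faces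

In the $\ell^1$ plane, the class of the top edge $E=\{(s,1):|s|\le1\}$ consists of the functions $\alpha_q(a)+c=h_E(x-p)-h_E(-p)$ with $p=(q,0)$. This suggests how to produce horofunctions in general. For a face $E$ of $K$ and $p\in X$ let
$$B(E,p)(x)=h_E(x-p)-h_E(-p),\qquad \mathfrak B_E=\{B(E,p):p\in X\},\qquad \mathfrak B=\bigcup_E\mathfrak B_E ,$$
$$E^\perp=\{v\in X:\langle\cdot,v\rangle\text{ is constant on }E\}.$$
Thus $B(K,p)=\iota(p)$ and $B(E,0)=h_E$. (For $E\ne K$ these are Walsh's Busemann points; no outside result about them is used.)

**Lemma 1.**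
(a) $B(E,p)\in\overline X^h$.
(b) $B(E,p)=B(E',p')$ iff $E=E'$ and $p-p'\in E^\perp$. In particular, for $E\ne K$, $B(E,p)$ is a horofunction.
(c) $B(E,p)-B(E',p')$ is bounded iff $E=E'$.

*Proof.* (a) *We descend from $K$ to $E$ by repeated cuts.* By (F3), applied repeatedly, there is a finite chain of faces from $K$ down to $E$, each of the form $F'=\{y\in F:\langle y,v\rangle=\mu\}$, $\mu=\min_F\langle\cdot,v\rangle$, inside the previous one $F$. Since $\mathfrak B_K=\iota(X)\subset\overline X^h$, it suffices to show that $\mathfrak B_F\subset\overline X^h$ implies $\mathfrak B_{F'}\subset\overline X^h$. For $\lambda>0$,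
$$h_F(x-p-\lambda v)+\lambda\mu=\max_{y\in F}\bigl[\langle y,x-p\rangle-\lambda(\langle y,v\rangle-\mu)\bigr].$$
The function $\langle y,v\rangle-\mu$ is continuous and nonnegative on the compact set $F$, with zero set $F'$. As $\lambda\to\infty$ the maximizers accumulate only on $F'$, and so the maximum tends to $h_{F'}(x-p)$. The convergence is locally uniform, since all these functions are $1$-Lipschitz. Subtracting the values at $x=0$ gives $B(F,p+\lambda v)\to B(F',p)$, and $\overline X^h$ is closed.

(b) By (2.1), $B(E,p)$ is the conjugate of $I_E+\langle\cdot,p\rangle+h_E(-p)$ and determines it. So $B(E,p)=B(E',p')$ forces $E=E'$ and $\langle\cdot,p-p'\rangle$ constant on $E$. Conversely, if $\langle\cdot,p-p'\rangle=k$ on $E$, then $h_E(x-p)=h_E(x-p')-k$ for all $x$, and subtracting the values at $0$ gives equality. Taking $E'=K$ shows $B(E,p)\notin\iota(X)$ for $E\ne K$.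

(c) Since $h_E$ is $1$-Lipschitz, $B(E,p)-h_E$ is bounded. So if the difference in (c) is bounded, so is $h_E-h_{E'}$. That function is positively homogeneous, hence zero, and $E=E'$. The converse follows from the same remark. $\square$

So the class of $h_E$ contains $\mathfrak B_E$, a copy (as a set) of $X/E^\perp\cong\mathbb R^{\dim E}$, which is just what $\operatorname{relint}E$ looks like. It remains to glue these pieces together continuously.

## 4. Averaging the gradient against a Gaussian

We want one formula, continuous on all of $\overline X^h$, that sends $\mathfrak B_E$ to $\operatorname{relint}E$. The gradients of $B(E,p)$ lie in $E$, so an average of gradients lands in $E$. To be continuous under locally uniform convergence, and to reach only relative interiors, we average over all of $X$ with a positive weight.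

Identify $X=X^*=\mathbb R^d$ by coordinates, and let $\gamma$ be the standard Gaussian measure. For $f\in\overline X^h$ let $f_\gamma(q)=\int f(q+r)\,d\gamma(r)$, and put
$$H(f)=\nabla f_\gamma(0)=\int f(r)\,r\,d\gamma(r)=\int\nabla f(r)\,d\gamma(r). \tag{4.1}$$
The first integral comes from differentiating $f_\gamma(q)=(2\pi)^{-d/2}\int f(r)e^{-|r-q|^2/2}\,dr$ under the integral sign. For the second, $f$ is convex and Lipschitz, so it is differentiable almost everywhere, and its difference quotients are bounded; dominated convergence applies. The same argument gives $\nabla f_\gamma(q)=\int\nabla f(q+r)\,d\gamma(r)$ for all $q$.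

$H$ is continuous: if $f_m\to f$ locally uniformly, use the first integral, the bound $|f_m(r)|\le\|r\|$ and dominated convergence. Also $H(f)\in K$: since $f$ is $1$-Lipschitz, $\nabla f\in K$ almost everywhere, and $K$ is closed and convex.

*Example.* For $X=\mathbb R$ with $|\cdot|$, $H(\iota(p))=\int\operatorname{sign}(r-p)\,d\gamma(r)=\gamma((p,\infty))-\gamma((-\infty,p))$. This decreases from $1$ to $-1$ as $p$ runs from $-\infty$ to $\infty$, and the horofunctions $\pm x$ go to $\pm1$.

The following remark is used twice.

* (4.2) Let $\varphi$ be Lipschitz on a Euclidean space and suppose $\langle\nabla\varphi(r),w\rangle=k$ for almost every $r$. Then $\varphi(r+tw)=\varphi(r)+tk$ for all $r$ and $t$.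

Indeed, by Fubini, on almost every line in direction $w$ the derivative of $\varphi$ equals $k$ at almost every point. A Lipschitz function on a line is the integral of its derivative, so the identity holds for almost every $r$ and all $t$. Both sides are continuous in $r$.

**Lemma 2.** $H(B(E,p))=\nabla S_E(-p)$, where $S_E(q)=\int h_E(q+r)\,d\gamma(r)$. The map $q\mapsto\nabla S_E(q)$ induces a homeomorphism $X/E^\perp\to\operatorname{relint}E$. Hence $H$ maps $\mathfrak B_E$ bijectively onto $\operatorname{relint}E$, and $\mathfrak B$ bijectively onto $K$.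

*Proof.* **Step 1: reduce to a full-dimensional body.** For $f=B(E,p)$ we have $f_\gamma(q)=S_E(q-p)-h_E(-p)$, which gives the first claim. Fix $y_0\in E$ and let $V=\operatorname{span}(E-y_0)$, the orthogonal complement of $E^\perp$. Let $h=h_{E-y_0}|_V$. Then $h_E(q)=\langle y_0,q\rangle+h(P_Vq)$, and as $\gamma$ is centered with marginal the standard Gaussian $\gamma_V$ on $V$,
$$S_E(q)=\langle y_0,q\rangle+T(P_Vq),\qquad T(v)=\int_Vh(v+r)\,d\gamma_V(r),$$
with $T$ smooth and convex. So $\nabla S_E(q)=y_0+\nabla T(P_Vq)$, and we must show that $\nabla T$ is a homeomorphism from $V$ onto the interior of $E-y_0$ in $V$. If $V=0$ this is trivial. Otherwise $E-y_0$ has interior points in $V$, so its width in each direction is positive: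
$$h(w)+h(-w)>0\qquad(0\ne w\in V). \tag{4.3}$$

**Step 2: $\nabla T$ is injective.** Suppose $\nabla T$ takes the same value at two different points. The derivative of the convex function $T$ along the segment between them is monotone with equal end values, so $T$ is affine on the segment. Let $v_0$ be its midpoint and $v_0\pm w$ its endpoints. The function $r\mapsto h(v_0+r+w)+h(v_0+r-w)-2h(v_0+r)$ is continuous and nonnegative, and its $\gamma_V$-integral is $T(v_0+w)+T(v_0-w)-2T(v_0)=0$. So it vanishes for every $r\in V$. Taking $v_0+r=kw$ with $k\in\mathbb Z$, we see that $k\mapsto h(kw)$ is affine on $\mathbb Z$. As $h(0)=0$, $h(-w)=-h(w)$, against (4.3).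

**Step 3: the image contains the interior.** Let $y$ be interior to $E-y_0$ in $V$. For some $\rho>0$ the ball of radius $\rho$ in $V$ about $y$ lies in $E-y_0$, so $h(v)\ge\langle y,v\rangle+\rho|v|$. Jensen's inequality gives $T(v)\ge h(v)$. Hence $T(v)-\langle y,v\rangle\ge\rho|v|$, the function $T-\langle y,\cdot\rangle$ attains its minimum, and there $\nabla T=y$.

**Step 4: the image lies in the interior.** $\nabla T(v)=\int\nabla h(v+r)\,d\gamma_V(r)$ is an average of points of $E-y_0$, so it lies in $E-y_0$. If it were a relative boundary point, there would be $0\ne w\in V$ with $\langle\nabla T(v),w\rangle=h(w)$. Since $\langle\nabla h(v+r),w\rangle\le h(w)$ for almost every $r$, and the averages agree, equality holds almost everywhere. By (4.2), $h(r+tw)=h(r)+t\,h(w)$ for all $r,t$. With $r=0$, $t=-1$ we get $h(-w)=-h(w)$, against (4.3).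

**Step 5: assemble.** $\nabla T$ is a continuous bijection from $V$ onto an open subset of $V$, hence a homeomorphism onto it by invariance of domain. By Lemma 1(b), $B(E,p)$ corresponds to $p$ modulo $E^\perp$, so $H:\mathfrak B_E\to\operatorname{relint}E$ is bijective. By (F1) the relative interiors partition $K$, so $\mathfrak B\to K$ is bijective. $\square$

This almost proves the conjecture. If $\mathfrak B$ were all of $\overline X^h$, then $H$ would be a continuous bijection from a compact space onto a Hausdorff space, hence a homeomorphism, and by Lemma 1(c) it would be a face homeomorphism. Everything rests on one point: **is every horofunction of the form $B(E,p)$?**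

## 5. Extreme points that accumulate inside an edge

Suppose proper faces $E_m$ converge in the Hausdorff metric to a set $D$ that is *not* a face. Then $h_{E_m}\to h_D$ locally uniformly, each $h_{E_m}$ is a horofunction by Lemma 1, and by (2.3) so is $h_D$. But $h_D=B(E,p)$ would give, by (2.1), $I_D=I_E+\langle\cdot,p\rangle+h_E(-p)$, so $D=E$ would be a face. This is exactly where the approach stops, and in dimension $3$ it can happen.

For $n\ge3$ write points of $\mathbb R^n$ as $(s,t,z)\in\mathbb R\times\mathbb R^{n-2}\times\mathbb R$, and let
$$K=\{(s,t,z): |s|\le1,\ |z|\le1,\ |t|^2\le(1-s^2)(1-z^2)\}. \tag{5.1}$$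
For $n=3$ and fixed $|z|<1$ the slice is the ellipse disc $s^2+t^2/(1-z^2)\le1$. So $K$ is a stack of ellipses that flattens to the segment $\{(s,0,1):|s|\le1\}$ at the top.

**$K$ is a dual ball.** *We check convexity; the rest is clear.* Let $u(r)=\sqrt{1-r^2}$ and $G(s,z)=u(s)u(z)$. On the open square $|s|,|z|<1$ we have $u'=-r(1-r^2)^{-1/2}$ and $u''=-(1-r^2)^{-3/2}$, so $G_{ss}<0$ and
$$G_{ss}G_{zz}-G_{sz}^2=u(s)u''(s)u(z)u''(z)-u'(s)^2u'(z)^2=\frac{1-s^2z^2}{(1-s^2)(1-z^2)}>0 .$$
So $G$ is strictly concave on the open square and, by continuity, concave on the closed square. Hence $K=\{|t|\le G(s,z)\}$ is convex. It is compact, symmetric, and has $0$ in its interior.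

**Proper faces of $K$ have dimension at most $1$.** *We show that a face of positive dimension must lie in one of four segments.* Let $F$ be a proper face with $\dim F\ge1$ and let $y_0=(s_0,t_0,z_0)\in\operatorname{relint}F\subset\partial K$. Suppose $|s_0|,|z_0|<1$. Then $|t_0|=G(s_0,z_0)$, since otherwise $y_0$ would be interior. Choose $y_1\ne y_2$ in $F$ with midpoint $y_0$, so close to $y_0$ that their $(s,z)$-parts lie in the open square.

* If $(s_1,z_1)\ne(s_2,z_2)$, then $|t_0|\le\frac12(|t_1|+|t_2|)\le\frac12(G(s_1,z_1)+G(s_2,z_2))<G(s_0,z_0)$, a contradiction.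
* If $(s_1,z_1)=(s_2,z_2)$, then both equal $(s_0,z_0)$ and $t_1\ne t_2$ lie in the Euclidean ball of radius $G(s_0,z_0)$. By its strict convexity $|t_0|<G(s_0,z_0)$, a contradiction.

So $|s_0|=1$ or $|z_0|=1$. If, say, $z_0=1$, then by (F4) $z=1$ on $F$, so $F\subset K\cap\{z=1\}=\{(s,0,1):|s|\le1\}$, a segment. The other cases are identical.

The argument also shows that every point with $|s|,|z|<1$ and $|t|=G(s,z)$ is an extreme point. Now fix $|s_0|<1$ and a unit vector $e\in\mathbb R^{n-2}$. As $z\uparrow1$, the extreme points $(s_0,G(s_0,z)e,z)$ converge to $(s_0,0,1)$, which is not extreme, being inside the top edge. So for this $K$ the linear function $s_0a+c$ is a horofunction outside $\mathfrak B$.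

Does this answer the question? Not yet. It shows that the natural assignment $\mathfrak B_E\leftrightarrow\operatorname{relint}E$ leaves something over. A face homeomorphism may pair classes with faces in some other way, and the left-over class of $s_0a+c$ might be sent to some extreme point. We need a class that is too big for *every* proper face. As proper faces have dimension at most $1$, a two-parameter class is enough.

## 6. A two-parameter class over one edge

In the plane $\{b=0\}$ the norm of (5.1) turns out to be $|a|+|c|$, so moving to infinity there gives the line $c+|a+\beta|-|\beta|$, $\beta\in\mathbb R$, in the class of the top edge. To find a second parameter, leave this plane slowly. If the observer is at height $m$ and has $b$-coordinate of order $\sqrt m$, then the way $K$ curves away from its edge contributes a term of order $b^2/m$, which survives in the limit.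

**Theorem 1.** Let $n\ge3$, write points of $\mathbb R^n$ as $(s,t,z)\in\mathbb R\times\mathbb R^{n-2}\times\mathbb R$, and let
$$K=\{(s,t,z): |s|\le1,\ |z|\le1,\ |t|^2\le(1-s^2)(1-z^2)\}.$$
For the normed space $X$ with dual ball $K$, no homeomorphism $\overline X^h\to K$ maps horofunctions onto $\partial K$ and each equivalence class bijectively onto the relative interior of a face.

*Proof.* In Section 5 we saw that $K$ is a dual ball and that its proper faces have dimension at most $1$.

**Step 1: compute the norm.** Maximizing $as+\langle b,t\rangle+cz$ over $|t|\le G(s,z)$ gives $as+|b|\sqrt{1-s^2}\sqrt{1-z^2}+cz$. For fixed $s$, Cauchy–Schwarz for the vectors $(|b|\sqrt{1-s^2},c)$ and $(\sqrt{1-z^2},z)$ gives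
$$\max_{|z|\le1}\bigl(|b|\sqrt{1-s^2}\sqrt{1-z^2}+cz\bigr)=\sqrt{c^2+|b|^2(1-s^2)},$$
$$\|(a,b,c)\|=\max_{|s|\le1}\Bigl[as+\sqrt{c^2+|b|^2(1-s^2)}\Bigr]. \tag{6.1}$$
For $b=0$ this is $|a|+|c|$, as promised.

**Step 2: find the two-parameter family.** Fix a unit vector $e\in\mathbb R^{n-2}$, $\beta\in\mathbb R$, $\kappa\ge0$, and put $p_m=-(\beta,\sqrt{2\kappa m}\,e,m)$. Let $x=(a,b,c)$ range over a compact set and let $m$ be large. Write $b_m=b+\sqrt{2\kappa m}\,e$. Then
$$\sqrt{(c+m)^2+|b_m|^2(1-s^2)}-(c+m)=\frac{|b_m|^2(1-s^2)}{\sqrt{(c+m)^2+|b_m|^2(1-s^2)}+(c+m)} .$$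
Here $|b_m|^2=2\kappa m+O(\sqrt m)$, and the denominator is $2m+O(1)$. So the quotient tends to $\kappa(1-s^2)$, uniformly in $s\in[-1,1]$ and $x$. Put
$$H_\kappa(r)=\max_{|s|\le1}[rs+\kappa(1-s^2)].$$
By (6.1), $\|x-p_m\|-m\to c+H_\kappa(a+\beta)$ uniformly on compact sets. At $x=0$ this says $\|p_m\|-m\to H_\kappa(\beta)$. Therefore
$$\iota(p_m)\to f_{\beta,\kappa},\qquad f_{\beta,\kappa}(a,b,c)=c+H_\kappa(a+\beta)-H_\kappa(\beta),$$
and $f_{\beta,\kappa}$ is a horofunction by (2.2), since $\|p_m\|\to\infty$.

**Step 3: they lie in one class.** Taking $s=\pm1$ gives $|r|\le H_\kappa(r)$, and clearly $H_\kappa(r)\le|r|+\kappa$. So every $f_{\beta,\kappa}$ is at bounded distance from $f_{0,0}(a,b,c)=c+|a|$. All of them lie in one class $\mathcal C$.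

**Step 4: the parameters can be recovered, and the family is continuous.** $H_0(r)=|r|$. For $\kappa>0$ the maximum is at $s=r/(2\kappa)$ if $|r|\le2\kappa$, and at $s=\operatorname{sign}r$ otherwise, so
$$H_\kappa(r)=\kappa+\frac{r^2}{4\kappa}\ \ (|r|\le2\kappa),\qquad H_\kappa(r)=|r|\ \ (|r|>2\kappa).$$
Hence the complement of the largest open set on which $a\mapsto f_{\beta,\kappa}(a,0,0)$ is locally affine with slope $\pm1$ is the interval $[-\beta-2\kappa,-\beta+2\kappa]$, also when $\kappa=0$. It determines $(\beta,\kappa)$. Moreover $|H_\kappa-H_{\kappa'}|\le|\kappa-\kappa'|$ and $H_\kappa$ is $1$-Lipschitz, so $|f_{\beta,\kappa}-f_{\beta',\kappa'}|\le2|\beta-\beta'|+2|\kappa-\kappa'|$.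

**Step 5: the contradiction.** Let $\Phi$ be a homeomorphism as in the statement. Then $\Phi(\mathcal C)=\operatorname{relint}F\subset\partial K$ for some face $F$, whichever it is. So $F\ne K$, $\dim F\le1$, and $\Phi(\mathcal C)$ is a point or an open segment. But $(\beta,\kappa)\mapsto\Phi(f_{\beta,\kappa})$ is a continuous injection of $[-1,1]\times[0,1]$ into it. Restricted to a circle in the square, it gives a continuous injection of a circle into $\mathbb R$ or into a point. This is impossible by the intermediate value theorem: the two arcs between the points where a real function on the circle takes its minimum and maximum both take every value in between. $\blacksquare$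

*Remark.* The linear horofunctions of Section 5 are limits of this family. For $|s_0|<1$, $\beta=2\kappa s_0$ and $a$ in a compact set, both $\beta$ and $a+\beta$ lie in $[-2\kappa,2\kappa]$ once $\kappa$ is large, and $H_\kappa(a+\beta)-H_\kappa(\beta)=(2a\beta+a^2)/(4\kappa)\to s_0a$.

So the question is answered in the negative in every dimension $n\ge3$.

## 7. An edge with an oscillating profile

In Theorem 1 the horofunction saw the *profile* $1-s^2$ of $K$ along its edge, multiplied by $\kappa$: a single shape. We can do worse, by letting the profile depend on the scale $b/c$ and oscillate with infinitely many independent frequencies as $b/c\to0$. Then the limiting profiles fill a Hilbert cube.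

**Theorem 2.** For every $n\ge3$ there is an $n$-dimensional normed space $X$ for which a single equivalence class in $\partial\overline X^h$ contains a subspace homeomorphic to $[-1,1]^{\mathbb N}$. Consequently $\overline X^h$ embeds in no $\mathbb R^m$; in particular it is not homeomorphic to a ball.

*Proof.* First let $n=3$.

**Step 1: choose the profile.** Choose $\omega_k\in(0,\frac14]$, $k\ge1$, linearly independent over $\mathbb Q$. This is possible: $\mathbb R$ is infinite dimensional over $\mathbb Q$, and each member of an independent sequence may be multiplied by a nonzero rational. For $|s|\le1$ and $u\in\mathbb R$ put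
$$w(s,u)=1+\sum_{k\ge1}2^{-k}\bigl(1+\tfrac12\sin(\omega_ku)\bigr)(1-s^{2k}).$$
The series and its termwise $u$-derivatives converge uniformly. So $w$ is continuous, it is even and concave in $s$, and
$$1\le w\le\tfrac52,\qquad |w_u|\le\tfrac12\cdot\tfrac14=\tfrac18,\qquad |w_{uu}|\le\tfrac12\cdot\tfrac1{16}=\tfrac1{32}.$$

**Step 2: turn it into a convex function of $b$.** Put $q_s(b)=b^2w(s,\log|b|)$ and $q_s(0)=0$. It is even, and $b^2\le q_s(b)\le\frac52b^2$. For $b>0$,
$$q_s'=b(2w+w_u),\qquad q_s''=2w+3w_u+w_{uu}\ge2-\tfrac38-\tfrac1{32}>0,$$
with $w$ and its derivatives evaluated at $(s,\log b)$. Also $q_s'(0)=0$ and $q_s'(b)\to0$ as $b\to0$. So $q_s$ is $C^1$ with increasing derivative, that is, convex. For fixed $b$, $q_s(b)$ is continuous, concave and even in $s$.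

**Step 3: build the dual ball.** Let
$$\varphi(s,t)=\sup_{b\in\mathbb R}[bt-q_s(b)]\qquad(|s|\le1,\ t\in\mathbb R).$$
For each $b$ the function $bt-q_s(b)$ is continuous and jointly convex in $(s,t)$, so $\varphi$ is convex and lower semicontinuous. It is even in $s$ and in $t$. From $b^2\le q_s(b)\le\frac52b^2$ we get
$$\tfrac{t^2}{10}\le\varphi(s,t)\le\tfrac{t^2}4 .$$
Hence $K=\{(s,t,z):|s|\le1,\ |z|+\varphi(s,t)\le1\}$ is closed, bounded, convex and symmetric, and it has $0$ in its interior. Let $X$ have dual ball $K$.

**Step 4: compute the norm near the direction $(0,0,1)$.** We claim that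
$$\|(a,b,c)\|=c+\max_{|s|\le1}\Bigl[as+\tfrac{b^2}{c}\,w\bigl(s,\log\tfrac{|b|}c\bigr)\Bigr]\qquad(c>0,\ 0<|b|\le c/3). \tag{7.1}$$
For given $(s,t)$ with $\varphi(s,t)\le1$ the best $z$ is $1-\varphi(s,t)$, so
$$\|(a,b,c)\|=\max_{|s|\le 1}\Bigl[as+c+\sup_{\varphi(s,t)\le1}(bt-c\varphi(s,t))\Bigr].$$
By the definition of $\varphi$, $\varphi(s,t)\ge\frac bct-q_s(\frac bc)$, that is, $bt-c\varphi(s,t)\le c\,q_s(b/c)$. Let $t^*=q_s'(b/c)$. Since $q_s$ is convex and differentiable, the supremum defining $\varphi(s,t^*)$ is attained at $b/c$, so $\varphi(s,t^*)=\frac bct^*-q_s(\frac bc)$, and equality holds at $t^*$. This $t^*$ is admissible: $|t^*|\le|b/c|(5+\frac18)\le6|b/c|$, so $\varphi(s,t^*)\le6(b/c)^2\le\frac69\le1$. Since $c\,q_s(b/c)=\frac{b^2}c\,w(s,\log\frac{|b|}c)$, (7.1) follows.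

**Step 5: realize any limiting profile.** Let $\sigma\in[-1,1]^{\mathbb N}$, choose $\theta_k$ with $\sin\theta_k=\sigma_k$, and put
$$w_\sigma(s)=1+\sum_{k\ge1}2^{-k}(1+\tfrac12\sigma_k)(1-s^{2k}).$$
Kronecker's theorem (Hardy–Wright, Thm 444) says: if $\lambda_1,\dots,\lambda_N$ are linearly independent over $\mathbb Q$, then for all real $\eta_1,\dots,\eta_N$ and all $T,\varepsilon>0$ there is $\tau>T$ with every $\tau\lambda_k$ within $\varepsilon$ of $\eta_k$ modulo $1$. Apply it with $\lambda_k=\omega_k/2\pi$, $\eta_k=-\theta_k/2\pi$, and set $u_N=-\tau$. We get $u_N\le-N$ such that $\omega_ku_N$ is within $1/N$ of $\theta_k$ modulo $2\pi$ for all $k\le N$. So $\sin(\omega_ku_N)\to\sigma_k$ for each $k$, and $w(s,u_N)\to w_\sigma(s)$ uniformly in $s$.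

Let $p_N=-(0,e^{-u_N},e^{-2u_N})$. For $x=(x_1,x_2,x_3)$ in a compact set put $b=e^{-u_N}+x_2$ and $c=e^{-2u_N}+x_3$, so that $x-p_N=(x_1,b,c)$. Uniformly in $x$, eventually $0<b\le c/3$, and $b^2/c\to1$, $\log(b/c)-u_N\to0$. By (7.1), and since $|w_u|\le\frac18$ allows us to replace $\log(b/c)$ by $u_N$ in the limit,
$$\|x-p_N\|-e^{-2u_N}\to x_3+\max_{|s|\le1}[x_1s+w_\sigma(s)]$$
uniformly on compact sets. Subtracting the values at $x=0$, $\iota(p_N)$ converges to
$$f_\sigma(x)=x_3+\max_{|s|\le1}[x_1s+w_\sigma(s)]-\max_{|s|\le 1}w_\sigma(s),$$
a horofunction by (2.2). Since $1\le w_\sigma\le\frac52$, each $f_\sigma$ is at bounded distance from $x_3+|x_1|$, so all $f_\sigma$ lie in one class.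

**Step 6: $\sigma\mapsto f_\sigma$ is an embedding.** The map $\sigma\mapsto w_\sigma$ is continuous into the uniform norm, because of the weights $2^{-k}$. So $\sigma\mapsto f_\sigma$ is continuous. For injectivity: up to a constant, $x_1\mapsto f_\sigma(x_1,0,0)$ is the conjugate of the function equal to the continuous convex function $-w_\sigma$ on $[-1,1]$ and to $+\infty$ elsewhere. By biconjugation $f_\sigma$ determines $w_\sigma$ up to a constant. Hence it determines the coefficients $-2^{-k}(1+\frac12\sigma_k)$ of $s^{2k}$, $k\ge1$, in its power series, and so it determines $\sigma$. As $[-1,1]^{\mathbb N}$ is compact, the map is an embedding.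

**Step 7: no embedding into $\mathbb R^m$.** The Hilbert cube contains an $(m+1)$-cube. An embedding $\overline X^h\to\mathbb R^m\subset\mathbb R^{m+1}$ would map the interior of that cube injectively and continuously into a hyperplane of $\mathbb R^{m+1}$, while by invariance of domain the image would be open.

**Step 8: higher dimensions.** For $n>3$ take $X\oplus\mathbb R^{n-3}$ with norm $\|x\|+|y|$. Then $\iota((p_N,0))(x,y)=\|x-p_N\|-\|p_N\|+|y|\to f_\sigma(x)+|y|$ locally uniformly. These limits are horofunctions, they lie in one class, and they depend on $\sigma$ continuously and injectively. Step 7 applies again. $\blacksquare$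

## 8. Hausdorff limits of faces decide when $H$ works

Section 5 showed one obstruction to $\mathfrak B=\overline X^h$: a Hausdorff limit of faces that is not a face. It is the only obstruction. We first record where $H$ sends a function known only to be in the class of $h_E$.

**Lemma 3.** If $f\in\overline X^h$ and $f-h_E$ is bounded, then $H(f)\in\operatorname{relint}E$.

*Proof.* Let $f\le h_E+M$ and let $y$ be a subgradient of $f$ at some point. Then $\langle y,x\rangle\le h_E(x)+\text{const}$ for all $x$, and replacing $x$ by $\lambda x$, $\lambda\to\infty$, gives $\langle y,x\rangle\le h_E(x)$, so $y\in E$. Thus $\nabla f\in E$ almost everywhere and $H(f)\in E$. Suppose $H(f)$ is a relative boundary point, and let $V=\operatorname{span}(E-y_0)$ with $y_0\in E$. There is $0\ne w\in V$ with $\langle H(f),w\rangle=h_E(w)$. As in Step 4 of Lemma 2, $\langle\nabla f(r),w\rangle=h_E(w)$ for almost every $r$, and (4.2) gives $f(tw)=t\,h_E(w)$ for all $t$, as $f(0)=0$. For $t<0$ we have $h_E(tw)=|t|h_E(-w)$, so $f(tw)-h_E(tw)=t\,(h_E(w)+h_E(-w))$. This is bounded as $t\to-\infty$ only if $h_E(w)+h_E(-w)=0$. But $h_E(w)+h_E(-w)=h(w)+h(-w)>0$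 by (4.3). $\square$

**Theorem 3.** For a finite dimensional normed space $X$ with dual ball $K$ the following are equivalent.

1. The set of faces of $K$ is closed in the Hausdorff metric.
2. Every horofunction is of the form $B(E,p)$ with $E$ a proper face.
3. $H:\overline X^h\to K$ is a homeomorphism.
4. There is a homeomorphism $\Phi:\overline X^h\to K$ mapping horofunctions onto $\partial K$ and classes bijectively onto relative interiors of faces, such that for each proper face $E$ the class of $h_E$ is mapped onto $\operatorname{relint}E$.

In this case $H$ itself has the properties in (4).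

We prove (2)⇒(3)⇒(4)⇒(2), then (2)⇒(1), and last (1)⇒(2), which is the substantial part. Throughout, $d=\dim X$.

**(2)⇒(3).** By (2) and Lemma 1(a), $\overline X^h=\mathfrak B$. By Lemma 2, $H$ is a continuous bijection from a compact space onto a Hausdorff space.

**(3)⇒(4), with $\Phi=H$.** $H$ is injective and already $H(\mathfrak B)=K$, so $\overline X^h=\mathfrak B$. By Lemma 1(c) the classes of horofunctions are exactly the sets $\mathfrak B_E$, $E\ne K$, and $h_E\in\mathfrak B_E$. By Lemma 2 they map bijectively onto the sets $\operatorname{relint}E$, whose union over $E\ne K$ is $\partial K$.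

**(4)⇒(2).** *An open and closed argument inside each class.* Let $C_E$ be the class of $h_E$. The sets $\Phi(C_E)=\operatorname{relint}E$, $E\ne K$, cover $\partial K$, so every horofunction lies in some $C_E$. It remains to show that $C_E=\mathfrak B_E$; by Lemma 1, $\mathfrak B_E\subset C_E$.

*Open.* By Lemma 1(b), $p\mapsto\Phi(B(E,p))$ induces a continuous injection of $X/E^\perp\cong\mathbb R^{\dim E}$ into $\operatorname{relint}E\cong\mathbb R^{\dim E}$. By invariance of domain its image is open in $\operatorname{relint}E$, so $\mathfrak B_E$ is open in $C_E$.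

*Closed.* Let $B(E,p_j)\to f\in C_E$. Then $\nabla S_E(-p_j)=H(B(E,p_j))\to H(f)$, and $H(f)\in\operatorname{relint}E$ by Lemma 3. By Lemma 2 the $p_j$ converge in $X/E^\perp$ to the class of some $p$. Changing the $p_j$ by elements of $E^\perp$, which does not change $B(E,p_j)$, we may assume $p_j\to p$, and so $f=B(E,p)$.

Since $C_E$ is homeomorphic to $\operatorname{relint}E$, it is connected. As $\mathfrak B_E\neq\emptyset$, $C_E=\mathfrak B_E$.

**(2)⇒(1).** Let faces $E_m\to D$. If $E_m=K$ infinitely often, then $D=K$. Otherwise the $E_m$ are proper for large $m$, and we are in the situation of Section 5: $h_D$ is a horofunction by (2.3), so $h_D=B(E,p)$ by (2), and comparing conjugates $D=E$ is a face.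

**(1)⇒(2).** Assume (1). For $y\in K$ let $V(y)=\operatorname{span}(F(y)-y)$ and
$$D(y)=\{w:y+w\in K\text{ and }y-w\in K\}.$$
So $D(y)$ measures how far we can move from $y$ in both directions. It is compact, convex and symmetric. If $w\in D(y)$, then $y$ is the midpoint of $y\pm w\in K$, so $y\pm w\in F(y)$; hence $D(y)\subset V(y)$. As $y\in\operatorname{relint}F(y)$, $D(y)$ is a neighborhood of $0$ in $V(y)$.

*Example.* In the square $[-1,1]^2$ let $y_m=(0,1-\frac1m)\to y=(0,1)$. Then $D(y_m)=[-1,1]\times[-\frac1m,\frac1m]$ tends to $[-1,1]\times\{0\}=D(y)$. In the body (5.1), let $y_m=(s_0,G(s_0,z_m)e,z_m)$ with $z_m\uparrow1$ and $|s_0|<1$. These are extreme points, so $D(y_m)=\{0\}$, while their limit $y=(s_0,0,1)$ lies inside an edge and $D(y)$ is a nontrivial segment. Condition (1) is there to exclude such a collapse.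

**Step 1: $D(y_n)$ cannot collapse in the limit.**

**Claim.** If $y_n\to y$ in $K$ and $D(y_n)\to D'$ in the Hausdorff metric, then $D'$ contains a neighborhood of $0$ in $V(y)$.

*Proof of the claim.* Passing to the limit in $y_n\pm w_n\in K$ gives $D'\subset D(y)\subset V(y)$. Also $D'$ is convex and symmetric, so it is a neighborhood of $0$ in $L:=\operatorname{span}D'\subset V(y)$. It suffices to show $\dim L\ge\dim V(y)$.

We would like to apply (1) to the faces $F(y_n)$, but these can be too large: if $y_n$ is interior, $F(y_n)=K$ tells us nothing. So we move $y_n$ a little, to a point whose face has dimension at most $\dim L$. In the square example this means pushing $(0,1-\frac1m)$ up to $(0,1)$.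

Let $L^\perp$ be the orthogonal complement of $L$ and $\delta_n=\max\{|w|:w\in D(y_n)\cap L^\perp\}$. Then $\delta_n\to0$, because limit points of such $w$ lie in $D'\cap L^\perp=\{0\}$. We construct $y_n^*\in K$ with
$$|y_n^*-y_n|\le2^d\delta_n,\qquad V(y_n^*)\cap L^\perp=\{0\}. \tag{8.1}$$
Put $y^0=y_n$. Suppose $y^i$ is given with $D(y^i)\subset2^iD(y_n)$. If $V(y^i)\cap L^\perp=\{0\}$, stop. Otherwise pick a unit vector $e$ in it, and the maximal $\tau>0$ with $\tau e\in D(y^i)$. As $\tau e\in2^iD(y_n)\cap L^\perp$, $\tau\le2^i\delta_n$. By maximality, for each $\eta>0$ at least one of $y^i\pm(\tau+\eta)e$ is outside $K$. One sign occurs for arbitrarily small $\eta$, and then, $K$ being convex, for all $\eta>0$. Replacing $e$ by $-e$ if necessary, $y^i+(\tau+\eta)e\notin K$ for all $\eta>0$. Put $y^{i+1}=y^i+\tau e$.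

* *The face shrinks.* Since $y^i$ is the midpoint of $y^i\pm\tau e\in K$, $y^{i+1}\in F(y^i)$, so $F(y^{i+1})\subset F(y^i)$ by (F2). As $e\in V(y^i)$ and $y^{i+1}+\eta e\notin K$ for $\eta>0$, $y^{i+1}$ is in the relative boundary of $F(y^i)$. So $F(y^{i+1})\ne F(y^i)$, and $\dim F(y^{i+1})<\dim F(y^i)$.
* *The bound persists.* If $w\in D(y^{i+1})$, then $y^i\pm\frac w2=\frac12(y^{i+1}\pm w)+\frac12(y^i-\tau e)\in K$. So $D(y^{i+1})\subset2D(y^i)\subset2^{i+1}D(y_n)$.

The dimension drops at each step and the process certainly stops at dimension $0$, so there are at most $d$ steps. The total displacement is at most $\sum_{i<d}2^i\delta_n\le2^d\delta_n$. This proves (8.1).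

Now $y_n^*\to y$, and $V(y_n^*)\cap L^\perp=\{0\}$ gives $\dim F(y_n^*)\le\dim L$. By Blaschke's selection theorem a subsequence of $F(y_n^*)$ converges to some $E$. By (1), $E$ is a face, and it contains $y$. Also $\dim E\le\dim L$: affinely independent points of $E$ are limits of points of $F(y_n^*)$, and affine independence of finitely many points is an open condition. By (F2), $F(y)\subset E$. So $\dim V(y)\le\dim E\le\dim L$. This proves the claim.

**Step 2: pass to conjugates.** *We translate the convergence of $\iota(p_n)$ into convergence of affine functions on $K$.* Let $f=\lim\iota(p_n)$ with $\|p_n\|\to\infty$. Put $a_n(y)=\langle y,p_n\rangle+\|p_n\|$, which is nonnegative on $K$, and $g_n=a_n+I_K$. By (2.1), $g_n^*=h_K(\cdot-p_n)-\|p_n\|=\iota(p_n)$. Let $g=f^*$. Then $g$ is proper, convex and lower semicontinuous, and $f=g^*$. Also $g\ge0$, because $g(y)\ge\langle y,0\rangle-f(0)=0$. And $\operatorname{dom}g\subset K$: if $y\notin K$ there is $x$ with $\langle y,x\rangle>\|x\|$, and $\langle y,\lambda x\rangle-f(\lambda x)\ge\lambda(\langle y,x\rangle-\|x\|)\to\infty$ as $\lambda\to\infty$. We need two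 facts:

* (8.2) if $y_n\in K$ and $y_n\to y$, then $\liminf a_n(y_n)\ge g(y)$, also along subsequences;
* (8.3) every $y\in\operatorname{dom}g$ admits $y_n\in K$ with $y_n\to y$ and $a_n(y_n)\to g(y)$.

Together they say that $g_n$ epi-converges to $g$, which is an instance of Wijsman's theorem (Rockafellar–Wets, *Variational Analysis*, Thm 11.34). Here is a direct proof.

For (8.2): since $g_n^*=\iota(p_n)$, we have $a_n(y_n)=g_n(y_n)\ge\langle y_n,x\rangle-\iota(p_n)(x)$ for every $x$, and the right side tends to $\langle y,x\rangle-f(x)$. Take the supremum over $x$.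

For (8.3): let $\lambda>0$ and let $y'$ minimize $a_n(y')+\frac\lambda2|y'-y|^2$ over $K$. Put $x=\lambda(y-y')$. The first-order condition at the minimum reads $\langle u-y',p_n-x\rangle\ge0$ for all $u\in K$. So $y'$ maximizes $\langle u,x-p_n\rangle$ over $u\in K$, and
$$\iota(p_n)(x)=\langle y',x-p_n\rangle-\|p_n\|=\langle y',x\rangle-a_n(y').$$
Since $\lambda|y'-y|^2=\langle y-y',x\rangle$, this gives
$$a_n(y')+\lambda|y'-y|^2=\langle y,x\rangle-\iota(p_n)(x)\le g(y)+\varepsilon_n(\lambda),$$
where $\varepsilon_n(\lambda)=\sup\{|\iota(p_n)(x)-f(x)|:|x|\le\lambda\operatorname{diam}K\}$; note that $|x|\le\lambda\operatorname{diam}K$ and $\langle y,x\rangle-f(x)\le g(y)$. For each fixed $\lambda$, $\varepsilon_n(\lambda)\to0$ as $n\to\infty$. So there are $\lambda_n\to\infty$ with $\varepsilon_n(\lambda_n)\to0$. Let $y_n$ be the minimizer for $\lambda=\lambda_n$. As $a_n\ge0$ on $K$, $|y_n-y|^2\le(g(y)+\varepsilon_n(\lambda_n))/\lambda_n\to0$, and $\limsup a_n(y_n)\le g(y)$. With (8.2), $a_n(y_n)\to g(y)$.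

**Step 3: $g$ is affine near $y$ in the directions of $V(y)$.** *This is where the claim is used.* Let $y\in\operatorname{dom}g$ and take $y_n$ from (8.3). Pass to a subsequence with $D(y_n)\to D'$ (Blaschke selection). By the claim there is $\rho>0$ with $D'\supset\{w\in V(y):|w|\le\rho\}$. For such $w$ pick $w_n\in D(y_n)$, $w_n\to w$. By (8.2), and because $a_n$ is affine,
$$g(y+w)+g(y-w)\le\liminf\,[a_n(y_n+w_n)+a_n(y_n-w_n)]=2\lim a_n(y_n)=2g(y).$$
By convexity the reverse inequality holds, so there is equality and both values are finite. Thus $w\mapsto g(y+w)-g(y)$ is convex and odd, hence also concave, hence linear, on $\{w\in V(y):|w|\le\rho\}$.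

**Step 4: $g$ is affine on all of $F(y)$, for $y\in\operatorname{dom}g$.** *We extend from local to global, and then to the boundary of the face.* Let $E=F(y)$ and $A=\operatorname{relint}E\cap\operatorname{dom}g$, a convex set containing $y$. For $y'\in A$ we have $F(y')=E$, so by Step 3 $A$ is open in $\operatorname{relint}E$ and $g$ is locally affine on $A$. As $A$ is convex, $g$ is affine on $A$, and so bounded on $A$. By lower semicontinuity $g$ is finite on $\overline A$, so $A$ is also closed in $\operatorname{relint}E$. Since $\operatorname{relint}E$ is connected, $A=\operatorname{relint}E$. Let $\ell$ be the affine function on $E$ extending $g|_A$. For $u\in E$ and $0<\theta\le1$ the point $(1-\theta)u+\theta y$ is in $\operatorname{relint}E$. Lower semicontinuity as $\theta\downarrow0$ gives $g(u)\le\ell(u)$. Convexity gives $\ell((1-\theta)u+\theta y)\le(1-\theta)g(u)+\theta g(y)$, and letting $\theta\downarrow0$, $\ell(u)\le g(u)$. So $g=\ell$ on $E$.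

**Step 5: conclude.** Choose $y\in\operatorname{relint}(\operatorname{dom}g)$ and let $E=F(y)$. By (F2), with $C=\operatorname{dom}g\subset K$, $\operatorname{dom}g\subset E$. By Step 4, $g$ is finite and affine on $E$. So $\operatorname{dom}g=E$ and $g=I_E+\langle\cdot,p\rangle+c$ for some $p\in X$, $c\in\mathbb R$. By (2.1), $f=g^*=h_E(\cdot-p)-c$, and $f(0)=0$ gives $c=h_E(-p)$. So $f=B(E,p)$. As $f\notin\iota(X)$, $E\ne K$. $\blacksquare$

Condition (4) prescribes which class goes to which face. These notes do not classify the norms of dimension at least $3$ that admit a face homeomorphism with some other correspondence between classes and faces.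

## 9. Dimension two, polyhedra, strictly convex balls

**Corollary.** If $\dim X\le2$, or the norm is polyhedral, or $K$ is strictly convex, then $H$ is a homeomorphism with all the properties in the question. In particular, $n=3$ is the smallest dimension in which the statement fails.

*Proof.* We check condition (1) of Theorem 3. For polyhedral norms, and for $\dim X\le1$, there are finitely many faces. If $K$ is strictly convex, the proper faces are the singletons of $\partial K$. These form a closed family, and adding $K$ keeps it closed.

Let $\dim X=2$ and let faces $E_m\to D$. If $E_m=K$ infinitely often, then $D=K$. So let all $E_m$ be proper: each is an extreme point or an edge.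

* Suppose that for some $\varepsilon>0$ infinitely many $E_m$ have length at least $\varepsilon$. Distinct edges have disjoint relative interiors in $\partial K$, which has finite length, so only finitely many edges have length at least $\varepsilon$. A subsequence of $(E_m)$ is constant, and $D$ is a face.
* Otherwise the lengths tend to $0$, so $D=\{y\}$ with $y\in\partial K$. Choosing an extreme point $e_m$ of each $E_m$, which is an extreme point of $K$, we get $e_m\to y$. Suppose $y$ is not extreme. Then $y$ is in the relative interior of an edge $I$. Let $o$ be an interior point of $K$. Since $K$ lies on one side of the line through $I$, the triangle $\operatorname{conv}(\{o\}\cup I)$ contains a neighborhood of $y$ in $K$. The points of the triangle off $I$ are convex combinations of $o$ and a point of $I$ with positive weight on $o$, so they are interior to $K$. Hence near $y$ all points of $\partial K$ lie in $\operatorname{relint}I$ and are not extreme, against $e_m\to y$. So $\{y\}$ is a face.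

Thus the set of faces is closed in the Hausdorff metric, and Theorem 3 applies. The failure for all $n\ge3$ is Theorem 1. $\blacksquare$
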